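\title{High c.e.\ degrees and the minimal cupping property}

\begin{abstract}
A Turing degree $\mathbf a\le\mathbf 0'$ has the minimal cupping property in the degrees below $\mathbf 0'$ if every degree $\mathbf b$ with $\mathbf a\le\mathbf b\le\mathbf 0'$ is the join of $\mathbf a$ with a minimal degree $\mathbf m<\mathbf b$. It is known that every high degree has this property. We prove the converse for computably enumerable degrees. If $\mathbf a$ is c.e.\ and not high, we construct a c.e.\ degree $\mathbf b>\mathbf a$ with $\mathbf b'=\mathbf a'$ such that every $\mathbf m\le\mathbf b$ with $\mathbf a\vee\mathbf m=\mathbf b$ bounds a 1-generic degree, and so is not minimal.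
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in the partial order $\mathcal D$ of the Turing degrees. The join $\mathbf a\vee\mathbf m$ is the least upper bound of $\mathbf a$ and $\mathbf m$, and $\mathbf a'$ is the jump of $\mathbf a$. The least degree $\mathbf 0$ consists of the computable sets, $\mathbf 0'$ is the degree of the halting problem, and $\mathcal D[\le\mathbf 0']$ is the set of degrees below $\mathbf 0'$. A degree is \emph{c.e.}\ if it contains a computably enumerable set; all c.e.\ degrees lie in $\mathcal D[\le\mathbf 0']$.

A degree $\mathbf a\le\mathbf 0'$ is \emph{high} if $\mathbf a'=\mathbf 0''$, the largest value that the jump can take below $\mathbf 0'$. A degree $\mathbf m$ is \emph{minimal} if $\mathbf m>\mathbf 0$ and no degree lies strictly between $\mathbf 0$ and $\mathbf m$. A degree $\mathbf a$ has the \emph{minimal cupping property}, or \emph{mincup}, if for every $\mathbf b\ge\mathbf a$ there is a minimal degree $\mathbf m<\mathbf b$ with $\mathbf a\vee\mathbf m=\mathbf b$. A degree $\mathbf a\le\mathbf 0'$ has mincup \emph{in $\mathcal D[\le\mathbf 0']$} if this holds for all $\mathbf b$ with $\mathbf a\le\mathbf b\le\mathbf 0'$.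

Both properties say that $\mathbf a$ is large. Both fail at $\mathbf 0$: we have $\mathbf 0'\ne\mathbf 0''$, and for $\mathbf b=\mathbf 0$ there is no $\mathbf m<\mathbf b$. Both are closed upward in $\mathcal D[\le\mathbf 0']$: if $\mathbf a\le\mathbf a_1\le\mathbf 0'$ then $\mathbf a'\le\mathbf a_1'\le\mathbf 0''$, and if $\mathbf a\le\mathbf a_1\le\mathbf b$ and $\mathbf a\vee\mathbf m=\mathbf b$ then $\mathbf a_1\vee\mathbf m=\mathbf b$. They measure size by different means, however. Highness is defined through the jump, while mincup is a first-order statement about the order alone: $\mathbf a$ is so large that the smallest possible nonzero help lifts it to any prescribed degree above it. It is known that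
\begin{equation}\label{eq:known}
\text{in $\mathcal D[\le\mathbf 0']$, every high degree has mincup.}
\end{equation}
The question that we answer, taken from \cite{jump}, is whether in $\mathcal D[\le\mathbf 0']$ a c.e.\ degree is high if and only if it has mincup.

To refute mincup for a given $\mathbf a$ we must find one degree $\mathbf b$ and show that \emph{every} $\mathbf m$ that joins $\mathbf a$ up to $\mathbf b$ fails to be minimal. Two observations suggest that this is possible when $\mathbf a$ is c.e.\ and not high. First, we build $\mathbf b$ ourselves, and $\mathbf a\vee\mathbf m$ computes it; so when we change our approximation to $\mathbf b$, the approximation to $\mathbf a$ or to $\mathbf m$ must respond. Second, a degree that is not high cannot outgrow all computable functions (Martin's theorem, recalled in Section~\ref{sec:background}); so a computable schedule can, infinitely often, wait long enough to see a correct approximation. At such moments the response must come from $\mathbf m$, and responses of $\mathbf m$ can be used to compute from $\mathbf m$ a set of intermediate degree.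

The sets that we compute from $\mathbf m$ are 1-generic. Let $(W_i)_{i\in\omega}$ be an effective list of the c.e.\ sets of finite binary strings. An infinite binary sequence $N$ \emph{meets} $W_i$ if some initial segment of $N$ is in $W_i$, and \emph{avoids} $W_i$ if some initial segment of $N$ has no extension in $W_i$. The sequence $N$ is \emph{1-generic} if it meets or avoids every $W_i$. A degree is 1-generic if it contains a 1-generic set, and $\mathbf m$ \emph{bounds} $\mathbf n$ if $\mathbf n\le\mathbf m$. Neither $\mathbf 0$ nor a minimal degree bounds a 1-generic degree (Lemma~\ref{lem:generic}).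

\begin{theorem}\label{thm:main}
Let $\mathbf a$ be a c.e.\ degree that is not high. Then there is a c.e.\ degree $\mathbf b>\mathbf a$ with $\mathbf b'=\mathbf a'$ such that every $\mathbf m\le\mathbf b$ with $\mathbf a\vee\mathbf m=\mathbf b$ bounds a 1-generic degree. In particular no such $\mathbf m$ is minimal, so $\mathbf a$ fails mincup, both in $\mathcal D[\le\mathbf 0']$ and in $\mathcal D$.
\end{theorem}

Together with \eqref{eq:known}, this answers the question positively.

\begin{theorem}\label{thm:equiv}
For a c.e.\ degree $\mathbf a$ the following are equivalent:
\begin{itemize}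
\item[(1)] $\mathbf a$ is high;
\item[(2)] $\mathbf a$ has mincup in $\mathcal D[\le\mathbf 0']$;
\item[(3)] for every c.e.\ $\mathbf b\ge\mathbf a$ there is a minimal $\mathbf m<\mathbf b$ with $\mathbf a\vee\mathbf m=\mathbf b$;
\item[(4)] for every c.e.\ $\mathbf b>\mathbf a$ with $\mathbf b'=\mathbf a'$ there is $\mathbf m\le\mathbf b$, bounding no 1-generic degree, with $\mathbf a\vee\mathbf m=\mathbf b$.
\end{itemize}
Moreover, a c.e.\ degree that has mincup in the full structure $\mathcal D$ is high.
\end{theorem}

\begin{proof}[Proof, given Theorem~\ref{thm:main}]
The implication (1)$\Rightarrow$(2) is \eqref{eq:known}. Since c.e.\ degrees lie below $\mathbf 0'$, (2) implies (3). Since minimal degrees bound no 1-generic degree, (3) implies (4). If $\mathbf a$ is not high, the degree $\mathbf b$ of Theorem~\ref{thm:main} violates (4), so (4) implies (1). The last sentence is the contrapositive of the last sentence of Theorem~\ref{thm:main}.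
\end{proof}

This is the only use of \eqref{eq:known}. The rest of the paper proves Theorem~\ref{thm:main}. Section~\ref{sec:warmup} treats the simplest case, a finite injury argument that already contains the mechanism for meeting the sets $W_i$. Section~\ref{sec:construction} constructs a c.e.\ set $C$ from a c.e.\ set $A\in\mathbf a$; the degree $\mathbf b$ is that of $B=A\oplus C$. Section~\ref{sec:injury} bounds the injuries and shows $B'\equiv_T A'$. Section~\ref{sec:generic} shows that each relevant $M$ computes a 1-generic set.

\section{Background}\label{sec:background}

\subsection{Strings and computations}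
We identify subsets of $\omega=\{0,1,2,\dots\}$ with infinite binary sequences. For a set or string $X$, $X{\upharpoonright}n$ is the string of its first $n$ bits. We write $\sigma\preceq X$ if the string $\sigma$ is an initial segment of $X$, and $\sigma\prec X$ if moreover $\sigma\neq X$; $\sigma0$ is $\sigma$ followed by the bit $0$. The join $X\oplus Y$ has the bits of $X$ in the even and those of $Y$ in the odd positions.

A \emph{functional} is a Turing machine with one or two oracles. A \emph{computation} is a halting run, including the record of the numbers queried and the answers received. A computation with oracles $X,Y$ is also the computation with any oracles that give the same answers on the numbers queried; we use this \emph{use principle} throughout. We count steps so that a computation with at most $s$ steps queries only numbers $<s$, and we write $\Phi_s(X,Y;y){\downarrow}$ if the computation halts in at most $s$ steps. If a string $\nu$ serves as an oracle, a query $\ge|\nu|$ to it makes the run diverge. The least number greater than all elements of the empty set is $0$.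

The jump $X'$ is the halting problem relative to $X$. It decides, uniformly, every $\Sigma_1(X)$ question, that is, every question ``is there $s$ with $P(s)$?'' where $P$ is $X$-computable. If $(\Theta_j)$ is the standard list of two-oracle functionals, then $(X\oplus Y)'\equiv_T\{j:\Theta_j(X,Y;j){\downarrow}\}$.

Let $X_0\subseteq X_1\subseteq\cdots$ be an enumeration of a c.e.\ set $X$, and put $X_\infty=X$. We refer to the following as \emph{monotonicity}: if $r\le s\le s'\le\infty$ and $X_{s'}{\upharpoonright}v=X_r{\upharpoonright}v$, then $X_s{\upharpoonright}v=X_r{\upharpoonright}v$.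

\subsection{1-generic sets}

\begin{lemma}\label{lem:generic}
If $N=N_0\oplus N_1$ is 1-generic, then $\emptyset<_TN_0<_TN$. Hence neither $\mathbf 0$ nor any minimal degree bounds a 1-generic degree.
\end{lemma}

\begin{proof}
For a string $\eta$ let $\eta^0$ and $\eta^1$ be the strings of its even and of its odd bits. Suppose $\Gamma(N_0)=N_1$ for a functional $\Gamma$, and let $W$ be the c.e.\ set of all $\eta$ such that $\Gamma(\eta^0;x){\downarrow}\ne\eta^1(x)$ for some $x<|\eta^1|$. If $\eta\prec N$ and $\Gamma(\eta^0;x){\downarrow}$ with $x<|\eta^1|$, then $\Gamma(\eta^0;x)=N_1(x)=\eta^1(x)$; so $N$ does not meet $W$. Given $\eta\prec N$, choose $x$ with $2x+1\ge|\eta|$ and $\zeta\prec N$ with $|\zeta|>2x+1$ and $\Gamma(\zeta^0;x){\downarrow}$. Flipping bit $2x+1$ of $\zeta$ leaves $\zeta^0$ and the first $|\eta|$ bits unchanged, and produces an extension of $\eta$ in $W$; so $N$ does not avoid $W$. This contradiction shows $N_1\not\le_TN_0$. Exchanging the roles of even and odd bits, and flipping bit $2x$, gives $N_0\not\le_TN_1$. So $N_0$ is not computable and $N\not\le_TN_0$. If $\mathbf m$ bounds the degree of $N$, then the degree of $N_0$ lies strictly between $\mathbf 0$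 and $\mathbf m$.
\end{proof}

\subsection{Escaping functions}
A function $f$ \emph{dominates} $g$ if $f(a)\ge g(a)$ for almost all $a$. Martin's theorem (1966) states that $X'\ge_T\emptyset''$ if and only if $X$ computes a function that dominates every total computable function. We use only the direction from right to left, whose proof is short. Let $(\varphi_k)$ be the standard list of partial computable functions, and let $\mathrm{Tot}=\{k:\varphi_k\text{ is total}\}$, a $\Pi_2$ set of degree $\mathbf 0''$. If $f\le_TX$ dominates all computable functions, then $k\in\mathrm{Tot}$ if and only if there is $a_0$ such that $\varphi_k(a)$ halts for all $a<a_0$ and halts within $f(a)$ steps for all $a\ge a_0$. So $\mathrm{Tot}$ is both $\Sigma_2(X)$ and $\Pi_2(X)$, and $\mathrm{Tot}\le_TX'$ by Post's theorem.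

Thus, if $B'\not\ge_T\emptyset''$, every $B$-computable function is exceeded infinitely often by some computable function. We need this in an iterated form. We think of $g(0)<g(1)<\cdots$ as the ticks of a clock, and of $H(a)$ as the time needed to finish a task set at time $a$; infinitely often the task set at one tick should be finished by the next. The arguments at which $H$ is beaten must then be ticks themselves, and escaping the second iterate of $H$ achieves this.

\begin{lemma}\label{lem:escape}
Let $B'\not\ge_T\emptyset''$ and let $H\le_TB$ be a total function. Then there is a computable strictly increasing function $g$ with $g(n+1)\ge H(g(n))$ for infinitely many $n$.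
\end{lemma}

\begin{proof}
Let $\bar H(a)=a+1+\max_{c\le a}H(c)$. Then $\bar H\le_TB$ is increasing and $\bar H\ge H$. By Martin's theorem $\bar H\circ\bar H$ does not dominate all computable functions, so there is a computable $f$ with $f(a)>\bar H(\bar H(a))$ for infinitely many $a$. Replacing $f(a)$ by $\max(a+1,f(0),\dots,f(a))$, we may assume that $f$ is nondecreasing and $f(a)>a$. Let $g(0)=0$ and $g(n+1)=f(g(n))$. Let $a>0$ satisfy $f(a)>\bar H(\bar H(a))$, and take $n\ge1$ with $g(n-1)<a\le g(n)$. If $g(n)\le\bar H(a)$, then
\[
H(g(n))\le\bar H(g(n))\le\bar H(\bar H(a))<f(a)\le f(g(n))=g(n+1).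
\]
Otherwise $g(n)>\bar H(a)\ge\bar H(g(n-1))\ge H(g(n-1))$. So $n$ or $n-1$ is as required, and $n\to\infty$ as $a\to\infty$.
\end{proof}

\subsection{True stages}
Let $A$ be an infinite c.e.\ set with a one-one computable enumeration $a_0,a_1,\dots$, and let $A_s=\{a_0,\dots,a_s\}$. Every c.e.\ degree contains such a set, since $A\oplus\omega\equiv_TA$. A stage $s$ is \emph{true} if $a_r>a_s$ for all $r>s$. There are infinitely many true stages: for any $s_0$, the stage $s\ge s_0$ that minimizes $a_s$ is true. Because the enumeration is one-one, $s$ is true if and only if $A_s{\upharpoonright}a_s=A{\upharpoonright}a_s$; so the set of true stages is $A$-computable. The next lemma says that an initial segment of the approximation that survives a true stage is final.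

\begin{lemma}\label{lem:true}
Let $r<s\le s'$, let $s$ be true, and let $A_{s'}{\upharpoonright}v=A_r{\upharpoonright}v$. Then $A{\upharpoonright}v=A_r{\upharpoonright}v$.
\end{lemma}

\begin{proof}
Since $a_s\in A_{s'}\setminus A_r$, we have $a_s\ge v$. As $s$ is true, $A{\upharpoonright}v=A_s{\upharpoonright}v$, and $A_s{\upharpoonright}v=A_r{\upharpoonright}v$ by monotonicity.
\end{proof}

\section{The simplest case}\label{sec:warmup}

Take $\mathbf a=\mathbf 0$. The only $\mathbf m$ with $\mathbf a\vee\mathbf m=\mathbf b$ is $\mathbf b$ itself, and the heart of Theorem~\ref{thm:main} is the following statement. Here and below, $W_{i,s}$ is the finite set of strings enumerated into $W_i$ by stage $s$.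

\begin{proposition}\label{prop:warmup}
There is a c.e.\ set $C$ that computes a 1-generic set.
\end{proposition}

\begin{proof}
We enumerate $C$, at most one number per stage, and attach a string to each number that we enumerate. For a string $\sigma$ whose $1$'s are at positions in $C$ define $\eta(\sigma)$ by recursion: $\eta(\emptyset)=\emptyset$; $\eta(\sigma0)=\eta(\sigma)0$; and $\eta(\sigma1)$ is the string attached to $|\sigma|$ if that string properly extends $\eta(\sigma)$, and $\eta(\sigma)0$ otherwise. Let $N=\bigcup_n\eta(C{\upharpoonright}n)$. Then $N\le_TC$, because for $d\in C$ the attached string is found by running the enumeration. For example, if $W_0$ is the set of strings ending in $1$, we can meet $W_0$ by enumerating $3$ with attached string $0001$ and keeping $0,1,2$ out of $C$: then $\eta(000)=000$ and $\eta(0001)=0001\prec N$.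

Requirement $R_i$ asks that $N$ meet or avoid $W_i$. Split $\omega$ into infinite, uniformly computable columns $\omega^{[i]}$. At stage $s$, $R_i$ has a \emph{certificate} with \emph{restraint} $d$ if it enumerated $d$ at a stage $r<s$ and $C_s{\upharpoonright}d=C_r{\upharpoonright}d$. For $i,d<s$, $R_i$ is \emph{ready} via $d\in\omega^{[i]}\setminus C_s$ if it has no certificate, $d$ is at least the restraint of each certificate of an $R_{i'}$ with $i'<i$, and $\eta(C_s{\upharpoonright}d)$ has a proper extension $\eta'\in W_{i,s}$. The least ready $R_i$ \emph{acts}: it enumerates the least such $d$ into $C_{s+1}$ and attaches $\eta'$.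

A certificate of $R_i$ can be destroyed only by an action of some $R_{i'}$ with $i'<i$. So once these have stopped acting, $R_i$ acts at most once more, and by induction every requirement acts finitely often. Suppose $N$ neither meets nor avoids $W_i$, and let $s_0$ exceed all stages at which some $R_{i'}$, $i'\le i$, acts. If $R_i$ has a certificate at a stage $\ge s_0$, from enumerating $d$ at stage $r$, then $C{\upharpoonright}d=C_r{\upharpoonright}d$ and $d\in C$. So $\eta(C{\upharpoonright}(d+1))$ is the attached string and $N$ meets $W_i$, a contradiction. Otherwise, note that $C\cap\omega^{[i]}$ is finite, and take $d\in\omega^{[i]}\setminus C$ above all restraints ever held by the $R_{i'}$, $i'<i$. The string $\eta(C{\upharpoonright}d)\prec N$ is not in $W_i$ but has an extension in $W_i$, which is therefore proper. So $R_i$ is ready via $d$ at all large stages, and some $R_{i'}$ with $i'\le i$ acts after $s_0$, again a contradiction.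
\end{proof}

Two things happen when $R_i$ acts with $d$. The oracle from which $N$ is computed \emph{changes} at $d$, and this tells the reduction to look for an attached string. The oracle \emph{does not change} below $d$, and this guarantees that the attached string extends the part of $N$ already built.

In Theorem~\ref{thm:main}, $N$ must be computed from a set $M$ about which we know only that $M=\Phi(A,C)$ and $C=\Psi(A,M)$ for some functionals $\Phi,\Psi$. We cannot enumerate into $M$, but the two reductions let us steer it. Suppose that at stage $t$ the functional $\Phi(A_t,C_t)$ outputs a string $\nu$, that $\Psi(A_t,\nu;d)=0$, and that the first $a$ bits of $\nu$ are computed using $C_t$ only below some $U\le d$. Enumerate $d$ into $C$ and preserve $C{\upharpoonright}U$. If $A$ does not change on the numbers queried, then $M{\upharpoonright}a=\nu{\upharpoonright}a$ by the use principle for $\Phi$, while $\nu\not\preceq M$, since otherwise $\Psi(A,M;d)=0\ne C(d)$. This is the same pair of effects as before.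

Three problems are new. The reduction from $M$ to $N$ knows neither $A$ nor $C$, so it must be told at which stages $t$ to look (Section~\ref{sub:snap}). The solution applies Lemma~\ref{lem:escape} to a function computable in $A\oplus C$, so we must keep $A\oplus C$ from being high (Section~\ref{sub:cert}). Finally, $A$ may change and destroy a certificate, so the injuries are no longer visibly finite (Section~\ref{sub:stage}).

\section{Construction of $C$}\label{sec:construction}

Fix an infinite c.e.\ set $A\in\mathbf a$ with $a_s$ and $A_s$ as in Section~\ref{sec:background}. Let $(\Phi_e,\Psi_e)_{e\in\omega}$ list all pairs of two-oracle functionals, to be used as $\Phi_e(A,C;y)$ and $\Psi_e(A,M;y)$. Fix a uniformly computable partition of $\omega$ into infinite columns $\omega^{[e,k]}$, and a computable bijection $\langle\cdot,\cdot,\cdot,\cdot\rangle:\omega^4\to\omega$.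

We define finite sets $\emptyset=C_0\subseteq C_1\subseteq\cdots$. At stage $s$ either $C_{s+1}=C_s$, or an \emph{action} takes place, which adds one number and attaches a string. The definitions in Sections \ref{sub:snap}--\ref{sub:cert} are part of this recursion: each notion ``at stage $s$'' refers only to the sets $A_r,C_r$ with $r\le s$ and to actions at stages $<s$.

\subsection{Clocks and snapshots}\label{sub:snap}
The reduction from $M$ to $N$ proceeds in rounds. In round $n$ it compares $M$ with one string $\nu$ taken from the approximation at one stage. If $\nu\preceq M$ it must move on at once, since no change may ever come. So each round offers a single opportunity, at a stage that has to be computable without $A$ and $C$. The opportunity is valuable if the approximation at that stage is already correct, because then the configuration lasts until a suitable string $\eta'$ appears in $W_i$. The time needed for correctness is computable in $A\oplus C$, and Lemma~\ref{lem:escape} will supply a computable sequence of stages that is late enough infinitely often. We do not know this sequence in advance, so we work with all candidates.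

For $k,n\in\omega$ let $\tau_k(n)=\varphi_k(n)$ if $\varphi_k(0)<\dots<\varphi_k(n)$ are all defined, and let $\tau_k(n)$ be undefined otherwise. We call $\tau_k$ the \emph{$k$-th clock}, and say that $\tau_k(n)$ is \emph{known at stage $s$} if the computations of $\varphi_k(0),\dots,\varphi_k(n)$ halt within $s$ steps. Every computable strictly increasing function is a clock. When $k$ is fixed we write $t_n=\tau_k(n)$.

\begin{definition}\label{def:snap}
Let $e,k,n$ be such that $t=t_{n+1}=\tau_k(n+1)$ is defined. A number $x$ with $t_n\le x\le t$ is \emph{admissible} if the following hold.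
\begin{itemize}
\item[(S1)] $\Phi_{e,t}(A_t,C_t;y){\downarrow}\in\{0,1\}$ for all $y<x$. Let $\nu$ be the string of these values, so $|\nu|=x$.
\item[(S2)] Let $U$ be the least number greater than all $C$-queries of the computations in (S1) for $y<t_n$, and let $d$ be the least element of $\omega^{[e,k]}$ with $d\ge\max(U,t_n)$. Then $d<t$.
\item[(S3)] $\Psi_{e,t}(A_t,\nu;y){\downarrow}=C_t(y)$ for all $y\le d$.
\end{itemize}
If some $x$ is admissible, the \emph{snapshot} $\alpha=\alpha(e,k,n)$ \emph{exists}. It consists of the triple $(e,k,n)$ and the following data for the least admissible $x$: the objects $\nu,U,d$ above; the least number $u$ greater than $d$ and all $C$-queries in (S1); the least number $v$ greater than all $A$-queries in (S1) and (S3); and the stage $t_\alpha=t$. We write $\nu_\alpha,U_\alpha,d_\alpha,u_\alpha,v_\alpha$ when needed.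
\end{definition}

Figure~\ref{fig:snap} shows the data. Since computations with at most $t$ steps query only numbers $<t$,
\begin{equation}\label{eq:bounds}
U\le d<u\le t_{n+1},\qquad v\le t_{n+1},\qquad t_n\le d<t_{n+1},\qquad t_n\le|\nu|\le t_{n+1}.
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw (0,2) -- (9,2);
\draw[line width=2pt] (0,2) -- (3.4,2);
\node[left] at (0,2) {$C_t$};
\draw (3.4,1.9) -- (3.4,2.1); \node[above] at (3.4,2.1) {$U$};
\draw[fill=white] (5,2) circle (2.5pt); \node[above] at (5,2.1) {$d$};
\draw (8,1.9) -- (8,2.1); \node[above] at (8,2.1) {$u$};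
\draw (0,0) -- (7.2,0);
\draw[line width=2pt] (0,0) -- (2.6,0);
\node[left] at (0,0) {$\nu$};
\draw (2.6,-0.1) -- (2.6,0.1); \node[below] at (2.6,-0.1) {$t_n$};
\draw (7.2,-0.1) -- (7.2,0.1); \node[below] at (7.2,-0.1) {$x$};
\draw[->] (1.7,1.8) -- (1.3,0.2); \node[left] at (1.5,1) {$\Phi_e$};
\draw[->] (7,1.8) -- (6.2,0.2); \node[right] at (6.6,1) {$\Phi_e$};
\draw[->] (4,0.2) -- (4.9,1.8); \node[left] at (4.45,1) {$\Psi_e$};
\end{tikzpicture}
\caption{A snapshot taken at stage $t=t_{n+1}$; the oracle $A_t$, queried only below $v$, is not drawn. The functional $\Phi_e$ computes the string $\nu$ of length $x$ from $C_t{\upharpoonright}u$, and computes the first $t_n$ bits of $\nu$ from $C_t{\upharpoonright}U$ alone (thick segments). The functional $\Psi_e$ computes from $\nu$ that $d\notin C$. If $d$ is enumerated into $C$ while $A{\upharpoonright}v$ and $C{\upharpoonright}U$ are unchanged, then a set $M$ with $M=\Phi_e(A,C)$ and $C=\Psi_e(A,M)$ agrees with $\nu$ below $t_n$ but does not extend $\nu$.}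
\label{fig:snap}
\end{figure}

Let $s\ge t_\alpha$. The snapshot $\alpha$ is \emph{$A$-intact} at $s$ if $A_s{\upharpoonright}v_\alpha=A_{t_\alpha}{\upharpoonright}v_\alpha$, and \emph{intact} at $s$ if moreover $C_s{\upharpoonright}u_\alpha=C_{t_\alpha}{\upharpoonright}u_\alpha$. By monotonicity each property, once lost, is lost forever. The snapshot is \emph{refuted at $s$} if $s$ is the first stage at which it is not intact. Every action will be an action \emph{on} some snapshot $\alpha$, and will enumerate $d_\alpha$.

\subsection{The functionals $\Delta_{e,k}$}\label{sub:delta}
Fix $e,k$. For a set or string $\sigma$ with $|\sigma|\ge t_n$ and a stage $s$ we define a string $\eta_n(\sigma)[s]$, which may be undefined. Let $\eta_0(\sigma)[s]=\emptyset$. Suppose that $t_{n+1}$ is known at $s$, that $t_{n+1}\le s$ and $t_{n+1}\le|\sigma|$, and that $\eta=\eta_n(\sigma)[s]$ is defined. Let $\alpha=\alpha(e,k,n)$.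
\begin{itemize}
\item[(D1)] If $\alpha$ does not exist or $\nu_\alpha\preceq\sigma$, let $\eta_{n+1}(\sigma)[s]=\eta0$.
\item[(D2)] If $\alpha$ exists, $\nu_\alpha\not\preceq\sigma$, and $\alpha$ is refuted at a stage $r\le s$, then let $\eta_{n+1}(\sigma)[s]=\eta'$ if an action on $\alpha$ with attached string $\eta'\succ\eta$ took place at stage $r-1$, and let $\eta_{n+1}(\sigma)[s]=\eta0$ otherwise.
\end{itemize}
In all other cases $\eta_{n+1}(\sigma)[s]$ is undefined. By induction on $n$, once $\eta_n(\sigma)[s]$ is defined it keeps its value at all later stages; we call this value $\eta_n(\sigma)$. In words: in round $n$, if $\sigma$ disagrees with the snapshot, we wait for the snapshot to be refuted and check whether an action caused the refutation. The snapshots of rounds $m<n$ have $|\nu|\le t_{m+1}\le t_n$ by \eqref{eq:bounds}, so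
\begin{equation}\label{eq:depend}
\eta_n(\sigma)[s]\text{ depends only on }\sigma{\upharpoonright}t_n\text{ and }s.
\end{equation}
Let $\Delta_{e,k}(M)=\bigcup_n\eta_n(M)$. The strings $\eta_n(M)$ properly increase with $n$, and the construction will be computable; so if all $\eta_n(M)$ are defined, $\Delta_{e,k}(M)$ is a set computable from $M$.

\subsection{Requirements and certificates}\label{sub:cert}
There is one requirement $R_p$ for each $p\in\omega$; smaller $p$ means higher priority. For $p=2\langle e,k,\ell,i\rangle+1$, the requirement $R_p$ tries to make $\Delta_{e,k}(M)$ meet or avoid $W_i$, where $M=\Phi_e(A,C)$; it acts only on snapshots $\alpha(e,k,n)$, and $\ell$ is a second guess, explained in Section~\ref{sub:stage}. The requirement $R_{2j}$ never acts. It protects computations $\Theta_j(A,C;j)$ so that $A'$ can decide whether $\Theta_j(A,C;j)$ halts; this gives $(A\oplus C)'\le_TA'$ and hence that $A\oplus C$ is not high.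

As in Section~\ref{sec:warmup}, a certificate is evidence that a requirement is satisfied, provided that an initial segment of $C$ is preserved. Each certificate now carries a date as well as a restraint.

\begin{definition}\label{def:cert}
Let $s$ be a stage.
\begin{itemize}
\item[(a)] If $\Theta_{j,s}(A_s,C_s;j){\downarrow}$ with all $A$-queries $<a_s$, this computation is a \emph{certificate} of $R_{2j}$ at $s$. Its \emph{restraint} $\gamma$ is the least number greater than all its $C$-queries. Its \emph{date} $\delta$ is the least $r$ such that the computation has at most $r$ steps and $A_r,C_r$ give the answers that it received.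
\item[(b)] Let $p$ be odd. A snapshot $\alpha$ is a \emph{certificate} of $R_p$ at $s$ if $R_p$ acted on $\alpha$ at a stage $<s$, $\alpha$ is $A$-intact at $s$, and $C_s{\upharpoonright}U_\alpha=C_{t_\alpha}{\upharpoonright}U_\alpha$. Its \emph{restraint} is $\gamma=U_\alpha$ and its \emph{date} is $\delta=t_\alpha$.
\end{itemize}
A certificate of $R_p$ is \emph{permanent} if it is a certificate of $R_p$ at all sufficiently large stages.
\end{definition}

Restraint and date depend only on the certificate, not on the stage at which it is observed. The condition on $a_s$ in (a) makes the $A$-side of the computation correct whenever $s$ is a true stage; in (b), Lemma~\ref{lem:true} has the same effect.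

\subsection{The action at stage $s$}\label{sub:stage}
A certificate can be destroyed by a change in $A$, after which its owner may act again, and we have no bound on the number of such actions. What we can bound (Section~\ref{sec:injury}) is the number of actions on snapshots that have survived a true stage, since these are immune to changes in $A$. Now suppose that $R_p$ holds a certificate at a true stage $s$, and that a requirement $R_{p'}$ of higher priority wants to destroy it by acting on $\alpha'$. If $\alpha'$ was taken before $s$, the action is of the bounded kind. If $\alpha'$ was taken later, it need not be. We therefore ask $R_{p'}$ to yield, against the priority order, to certificates that are dated no later than the snapshot it uses.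

Yielding to all such certificates would be too much. A permanent certificate stands in the way of $\alpha(e,k,n)$ only if $d_\alpha<\gamma\le\delta\le t_{n+1}$, so each requirement blocks at most one round; but there are infinitely many requirements, and nothing prevents them from blocking every useful round. The compromise is to yield in round $n$ only to the requirements with index at most $\beta(n)$, where $\beta$ is a computable function that tends to infinity. Because $\beta(n)\to\infty$, each $R_p$ is ignored in only finitely many rounds. If $\beta$ grows slowly enough, useful rounds outnumber the requirements that can block them. The useful rounds form a set computable in $A\oplus C$, so a second application of Lemma~\ref{lem:escape} yields a suitable $\beta$; the index $\ell$ is a guess at it.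

Define $\beta_\ell(n)=m$ if $\tau_\ell(m+1)$ is defined and $\tau_\ell(m)\le n<\tau_\ell(m+1)$. There is at most one such $m$; if there is none, $\beta_\ell(n)$ is undefined. The value is \emph{known at stage $s$} if $\tau_\ell(m+1)$ is. Since $\beta_\ell(n)=m$ implies $n<\tau_\ell(m+1)$,
\begin{equation}\label{eq:beta}
\text{for all $\ell,p$ there are only finitely many $n$ with $\beta_\ell(n)$ defined and $<p$.}
\end{equation}

\begin{definition}\label{def:ready}
Let $p=2\langle e,k,\ell,i\rangle+1<s$. The requirement $R_p$ is \emph{ready at $s$ via} $\alpha=\alpha(e,k,n)$ if:
\begin{itemize}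
\item[(C1)] $\tau_k(n+1)$ and $\beta_\ell(n)$ are known at $s$, $\tau_k(n+1)<s$, the snapshot $\alpha$ exists, and $\alpha$ is intact at $s$;
\item[(C2)] $R_p$ has no certificate at $s$;
\item[(C3)] $\eta=\eta_n(\nu_\alpha)[s]$, computed for $e,k$, is defined, and some $\eta'\succ\eta$ is in $W_{i,s}$;
\item[(C4)] every certificate at $s$ of a requirement $R_q$ with $q<p$ has restraint $\le d_\alpha$;
\item[(C5)] every certificate at $s$ of a requirement $R_q$ with $q\le\beta_\ell(n)$ that has date $\le t_\alpha$ has restraint $\le d_\alpha$.
\end{itemize}
\end{definition}

\emph{Stage $s$.} If no requirement is ready at $s$, let $C_{s+1}=C_s$. Otherwise take the least $p$ such that $R_p$ is ready, then the least $n$ such that it is ready via $\alpha=\alpha(e,k,n)$. Then $R_p$ \emph{acts on $\alpha$}: let $C_{s+1}=C_s\cup\{d_\alpha\}$ and attach the first string $\eta'$ as in (C3), in a fixed computable ordering of strings.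

The construction is computable. There are finitely many $p<s$; the condition $\tau_k(n+1)<s$ gives $n<s$; and (C1)--(C5) are decidable from the sets $A_r,C_r$ with $r\le s$ and the earlier actions, with (C4) and (C5) concerning finitely many $q$. So $C=\bigcup_sC_s$ is c.e. Let $B=A\oplus C$.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] For every snapshot $\alpha=\alpha(e,k,n)$ we have $d_\alpha\notin C_{t_\alpha}$, and hence $\Psi_{e,t_\alpha}(A_{t_\alpha},\nu_\alpha;d_\alpha){\downarrow}=0$.
\item[(b)] If there is an action on $\alpha$ at stage $s$, then $t_\alpha<s$, $\alpha$ is refuted at $s+1$, and $C_{s+1}{\upharpoonright}U_\alpha=C_{t_\alpha}{\upharpoonright}U_\alpha$. There is at most one action on each snapshot.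
\item[(c)] A requirement has at most one certificate at each stage $s$, and its restraint and date satisfy $\gamma\le\delta\le s$. In particular each requirement has at most one permanent certificate.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The columns are disjoint, so an element of $\omega^{[e,k]}$ enters $C$ only by an action on some $\alpha(e,k,n')$, and this action enumerates a number in $[t_{n'},t_{n'+1})$ by \eqref{eq:bounds}. These intervals are disjoint, so $d_\alpha$ can enter $C$ only by an action on $\alpha$ itself, which by (C1) takes place at a stage $>t_\alpha$. The second claim is (S3) for $y=d_\alpha$.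

(b) By (C1), $t_\alpha<s$ and $\alpha$ is intact at $s$. Since $d_\alpha<u_\alpha$ and $d_\alpha\in C_{s+1}\setminus C_{t_\alpha}$, it is not intact at $s+1$, nor later; so (C1) prevents a second action on $\alpha$. Since $U_\alpha\le d_\alpha<u_\alpha$, we get $C_{s+1}{\upharpoonright}U_\alpha=C_s{\upharpoonright}U_\alpha=C_{t_\alpha}{\upharpoonright}U_\alpha$.

(c) For $R_{2j}$ the certificate at $s$ is the unique computation $\Theta_j(A_s,C_s;j)$. The stage $r=s$ satisfies the condition defining the date, so $\delta\le s$; and a computation with at most $\delta$ steps queries only numbers $<\delta$, so $\gamma\le\delta$. For odd $p$, \eqref{eq:bounds} and (b) give $U_\alpha\le t_\alpha<s$. Suppose $\alpha_1\neq\alpha_2$ are certificates of $R_p$ at $s$, acted on at stages $s_1<s_2<s$. By monotonicity $\alpha_1$ is a certificate of $R_p$ at $s_2$, contrary to (C2) at $s_2$.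
\end{proof}

\section{Injuries, and the jump of $B$}\label{sec:injury}

An action on $\alpha$ at stage $s$ is \emph{solid} if there is a true stage $s^*$ with $t_\alpha<s^*\le s$. Since $\alpha$ is $A$-intact at $s$, Lemma~\ref{lem:true} shows that it is then $A$-intact at all later stages. Every action at a true stage $s$ is solid, with $s^*=s$.

\begin{lemma}\label{lem:persist}
Let $R_p$ have a certificate with restraint $\gamma$ at a true stage $s$. Then it has the same certificate at every stage $s'\ge s$ with $C_{s'}{\upharpoonright}\gamma=C_s{\upharpoonright}\gamma$.
\end{lemma}

\begin{proof}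
Let $p=2j$. The $A$-queries of the computation are $<a_s$. Since $s$ is true, $a_s\le a_{s'}$ and $A_{s'}{\upharpoonright}a_s=A_s{\upharpoonright}a_s$. The $C$-queries are $<\gamma$. So the same computation is valid for $A_{s'},C_{s'}$, has at most $s'$ steps, and has its $A$-queries below $a_{s'}$. Let $p$ be odd and let the certificate be $\alpha$. Then $t_\alpha<s$ and $\alpha$ is $A$-intact at $s$, so it is $A$-intact at $s'$ by Lemma~\ref{lem:true} and monotonicity; and $C_{s'}{\upharpoonright}U_\alpha=C_s{\upharpoonright}U_\alpha=C_{t_\alpha}{\upharpoonright}U_\alpha$.
\end{proof}

Let $p'=2\langle e',k',\ell',i'\rangle+1<p$. An action of $R_{p'}$ on $\alpha(e',k',n')$ is \emph{$p$-exempt} if $\beta_{\ell'}(n')<p$; these are the actions for which (C5) does not mention $R_p$. For each $p$ there are only finitely many $p$-exempt actions: there are finitely many $p'<p$, for each of them finitely many $n'$ by \eqref{eq:beta}, and at most one action on each snapshot. The next lemma is the only place where (C4) and (C5) are used as restrictions.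

\begin{lemma}\label{lem:who}
Let $R_p$ have a certificate with restraint $\gamma$ and date $\delta$ at stage $s'$, and let $R_{p'}$ act at $s'$ on a snapshot $\alpha'$ with $d_{\alpha'}<\gamma$. Then $p'<p$, and either the action is $p$-exempt or $t_{\alpha'}<\delta$.
\end{lemma}

\begin{proof}
Let $p'=2\langle e',k',\ell',i'\rangle+1$ and $\alpha'=\alpha(e',k',n')$. The conditions (C1)--(C5) hold for $R_{p'}$ and $\alpha'$ at $s'$. By (C2), $p\ne p'$, and by (C4), $p<p'$ is impossible. If $\delta\le t_{\alpha'}$, then (C5) rules out $p\le\beta_{\ell'}(n')$, so the action is $p$-exempt.
\end{proof}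

A true stage $s$ is \emph{$p$-exceptional} if $R_p$ has a certificate at $s$, with restraint $\gamma$ say, and $C{\upharpoonright}\gamma\ne C_s{\upharpoonright}\gamma$. By Lemma~\ref{lem:persist} and monotonicity,
\begin{equation}\label{eq:perm}
\text{a certificate of $R_p$ at a true stage that is not $p$-exceptional is permanent.}
\end{equation}

\begin{proposition}\label{prop:finite}
For every $p$ there are only finitely many $p$-exceptional stages and only finitely many solid actions of $R_p$.
\end{proposition}

\begin{proof}
We use induction on $p$, and assume that each $R_{p'}$ with $p'<p$ has finitely many solid actions. Let $s_0$ exceed the stages of all these actions and of all $p$-exempt actions.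

\emph{Exceptional stages.} Let $s$ be $p$-exceptional, with a certificate of restraint $\gamma$ and date $\delta\le s$. Let $s'\ge s$ be least with $C_{s'+1}{\upharpoonright}\gamma\ne C_{s'}{\upharpoonright}\gamma$. Then $C_{s'}{\upharpoonright}\gamma=C_s{\upharpoonright}\gamma$, so $R_p$ has the same certificate at $s'$ by Lemma~\ref{lem:persist}, and at $s'$ some $R_{p'}$ acts on some $\alpha'$ with $d_{\alpha'}<\gamma$. By Lemma~\ref{lem:who}, $p'<p$, and the action is $p$-exempt or $t_{\alpha'}<\delta\le s\le s'$. In the second case it is solid, because $s$ is true. In both cases $s'<s_0$, so $s<s_0$.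

\emph{Solid actions.} For even $p$ there are no actions. Let $p$ be odd, and suppose that $R_p$ performs a solid action on $\alpha$ at a stage $s\ge s_0$, with $s^*$ true and $t_\alpha<s^*\le s$. We show that $R_p$ never acts after $s$. The snapshot $\alpha$ is $A$-intact at all stages $\ge s$, and $C_{s+1}{\upharpoonright}U_\alpha=C_{t_\alpha}{\upharpoonright}U_\alpha$ by Lemma~\ref{lem:basic}(b). Suppose that an action at a stage $>s$ enumerates a number $<U_\alpha$; let $s'$ be the first such stage, and let $R_{p'}$ act on $\alpha'$ at $s'$. Then $C_{s'}{\upharpoonright}U_\alpha=C_{s+1}{\upharpoonright}U_\alpha$, so $\alpha$ is a certificate of $R_p$ at $s'$, with restraint $U_\alpha>d_{\alpha'}$ and date $t_\alpha$. By Lemma~\ref{lem:who}, $p'<p$, and the action is $p$-exempt or $t_{\alpha'}<t_\alpha<s^*\le s'$, in which case it is solid. Both alternatives give $s'<s_0$, which is false. So $\alpha$ is a certificate of $R_p$ at every stage $>s$, and (C2) prevents any further action of $R_p$. Hence $R_p$ has at most one solid action at a stage $\ge s_0$.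
\end{proof}

\begin{proposition}\label{prop:jump}
$B'\equiv_TA'$. If the degree of $A$ is not high, then $B'\not\ge_T\emptyset''$.
\end{proposition}

\begin{proof}
Since $A\le_TB$ we have $A'\le_TB'$. For the converse we decide, with oracle $A'$, whether $\Theta_j(A,C;j)$ halts. Start with $s_0=0$. Given $s_m$, ask whether there is a true stage $s\ge s_m$ at which $R_{2j}$ has a certificate. This is a $\Sigma_1(A)$ question, because the true stages are $A$-computable.

If the answer is no, output ``diverges''. This is correct: if $\Theta_j(A,C;j)$ halts, then at all large $s$ the sets $A_s,C_s$ answer its queries correctly, it has at most $s$ steps, and its $A$-queries are $<a_s$ because $a_s\to\infty$; so $R_{2j}$ has a certificate at all large stages, and among them are true ones.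

If the answer is yes, find the first such $s$ and the restraint $\gamma$, and ask the $\Sigma_1$ question whether $C{\upharpoonright}\gamma\ne C_s{\upharpoonright}\gamma$. If $C{\upharpoonright}\gamma=C_s{\upharpoonright}\gamma$, output ``halts''. This is correct, since the $A$-queries are $<a_s$ and $A_s{\upharpoonright}a_s=A{\upharpoonright}a_s$. Otherwise $s$ is $2j$-exceptional; let $s_{m+1}=s+1$ and repeat. Each repetition passes a new $2j$-exceptional stage, so the procedure terminates by Proposition~\ref{prop:finite}. Thus $B'\le_TA'$.

Finally, $A\le_T\emptyset'$ gives $A'\le_T\emptyset''$. If the degree of $A$ is not high then $A'\not\equiv_T\emptyset''$, so $A'\not\ge_T\emptyset''$.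
\end{proof}

\section{Computing a 1-generic set from $M$}\label{sec:generic}

From now on the degree of $A$ is not high, so Lemma~\ref{lem:escape} applies to $B$. We prove the following.

\begin{proposition}\label{prop:generic}
Let $M$ be a set and $e$ an index with $M=\Phi_e(A,C)$ and $C=\Psi_e(A,M)$. Then $M$ computes a 1-generic set.
\end{proposition}

Fix $M$ and $e$. We call the computations $\Phi_e(A,C;y)$ and $\Psi_e(A,M;y)$ the \emph{final} computations. We choose first a clock $k$, then an index $\ell$, and show that $\Delta_{e,k}(M)$ is 1-generic.

\subsection{Choosing the clock}
A snapshot $\alpha=\alpha(e,k,n)$ is \emph{correct} if $A{\upharpoonright}v_\alpha=A_{t_\alpha}{\upharpoonright}v_\alpha$ and $C{\upharpoonright}u_\alpha=C_{t_\alpha}{\upharpoonright}u_\alpha$. By monotonicity,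
\begin{equation}\label{eq:correct}
\text{$\alpha$ is correct if and only if it is never refuted, and then $\nu_\alpha\preceq M$;}
\end{equation}
the last claim holds because the computations in (S1) are then final. Correct snapshots play the role of the numbers $d\notin C$ in Section~\ref{sec:warmup}: they remain available for action forever.

\begin{lemma}\label{lem:clock}
There is $k$ such that $\tau_k$ is total and the set
\[
T=\{n:\alpha(e,k,n)\text{ exists and is correct}\}
\]
is infinite. Moreover $T\le_TB$.
\end{lemma}

\begin{proof}
We define a function $h\le_TB$ such that a snapshot taken at any stage $\ge h(a)$, in a round that begins at time $a$, is correct. The number $d$ of the snapshot depends on the column $\omega^{[e,k]}$, and $k$ will be chosen only after $h$; so $h(a)$ provides for all columns $\omega^{[e,z]}$ with $z\le a$ at once. For $a\in\omega$ let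
\begin{itemize}
\item $U(a)$ be the least number greater than all $C$-queries in $\Phi_e(A,C;y)$ for $y<a$;
\item $D(a)$ be the maximum, over $z\le a$, of the least element of $\omega^{[e,z]}$ that is $\ge\max(U(a),a)$;
\item $x(a)$ be the least $x\ge a$ greater than all $M$-queries in $\Psi_e(A,M;y)$ for $y\le D(a)$;
\item $V(a)$ be the least number greater than $D(a)$, all $A$- and $C$-queries in $\Phi_e(A,C;y)$ for $y<x(a)$, and all $A$-queries in $\Psi_e(A,M;y)$ for $y\le D(a)$;
\item $h(a)$ be the least $t>\max(D(a),x(a))$ such that the computations named in the definition of $V(a)$ have at most $t$ steps, $A_t{\upharpoonright}V(a)=A{\upharpoonright}V(a)$, and $C_t{\upharpoonright}V(a)=C{\upharpoonright}V(a)$.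
\end{itemize}
Since $B$ computes $A$, $C$ and $M$, we have $h\le_TB$, and every $t\ge h(a)$ has the properties that define $h(a)$. By Lemma~\ref{lem:escape} there is $k$ such that $t_n=\tau_k(n)$ is total and $t_{n+1}\ge h(t_n)$ for infinitely many $n$. For infinitely many of these also $t_n\ge k$. Fix such an $n$, and let $a=t_n$ and $t=t_{n+1}$.

\emph{The number $x(a)$ is admissible.} We have $t_n\le x(a)<t$. The sets $A_t,C_t$ are correct below $V(a)$, so for $y<x(a)$ the computation $\Phi_{e,t}(A_t,C_t;y)$ is the final one. Hence (S1) holds with $\nu=M{\upharpoonright}x(a)$, and the number $U$ of (S2) is $U(a)$. Since $k\le a$, the number $d$ of (S2) satisfies $d\le D(a)<t$. For $y\le d$ the final computation $\Psi_e(A,M;y)$ has at most $t$ steps, queries $A$ only below $V(a)$ and $M$ only below $x(a)$, and outputs $C(y)$, which equals $C_t(y)$ because $y<V(a)$. So (S3) holds, and $\alpha=\alpha(e,k,n)$ exists.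

\emph{The snapshot is correct.} Let $x\le x(a)$ be the least admissible number. The computations in (S1) are final, so $\nu_\alpha=M{\upharpoonright}x$, and their queries are $<V(a)$. As also $d_\alpha\le D(a)<V(a)$, we get $u_\alpha\le V(a)$. Let $y\le d_\alpha$, and compare the halting run of $\Psi_e(A_t,M{\upharpoonright}x;y)$ in (S3) with the final computation $\Psi_e(A,M;y)$. As long as the two runs agree, each query of the first is a query of the second. An $A$-query is then $<V(a)$ and receives the same answer; an $M$-query is $<x$, since the first run halts, and receives the same answer. So the runs are identical and their $A$-queries are $<V(a)$. Thus $v_\alpha\le V(a)$, and $\alpha$ is correct.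

Finally, given $n$ we can compute $t_{n+1}$, decide whether $\alpha(e,k,n)$ exists, and use $A$ and $C$ to test correctness; so $T\le_TB$.
\end{proof}

Fix $k$, $t_n=\tau_k(n)$ and $T$ as in Lemma~\ref{lem:clock}, and write $\alpha_n=\alpha(e,k,n)$.

\begin{lemma}\label{lem:total}
All strings $\eta_n(M)$ are defined, so $N=\Delta_{e,k}(M)$ is a set with $N\le_TM$.
\end{lemma}

\begin{proof}
Suppose $\eta_n(M)$ is defined. At all large stages $s$, $t_{n+1}$ is known and $t_{n+1}\le s$. If (D1) does not apply, then $\alpha_n$ exists and $\nu_{\alpha_n}\not\preceq M$; by \eqref{eq:correct}, $\alpha_n$ is refuted at some stage, and from then on (D2) applies.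
\end{proof}

\subsection{Choosing the rate of yielding}
For an index $\ell$, call $n\in T$ \emph{$\ell$-free} if $\beta_\ell(n)$ is defined and every permanent certificate of a requirement $R_q$ with $q\le\beta_\ell(n)$ that has date $\le t_{n+1}$ has restraint $\le d_{\alpha_n}$. This is the limit form of (C5).

\begin{lemma}\label{lem:free}
There is $\ell$ such that infinitely many $n\in T$ are $\ell$-free.
\end{lemma}

\begin{proof}
Say that $q$ \emph{blocks} $n\in T$ if $R_q$ has a permanent certificate with date $\delta\le t_{n+1}$ and restraint $\gamma>d_{\alpha_n}$. Then $t_n\le d_{\alpha_n}<\gamma\le\delta\le t_{n+1}$ by \eqref{eq:bounds} and Lemma~\ref{lem:basic}(c), so $\delta\in(t_n,t_{n+1}]$. These intervals are disjoint and $R_q$ has at most one permanent certificate, so each $q$ blocks at most one $n$.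

Let $H(x)$ be the least $y>x$ with $|T\cap[x,y)|\ge x+2$. By Lemma~\ref{lem:clock}, $H$ is total and $H\le_TB$. By Lemma~\ref{lem:escape} there is $\ell$ such that $r_m=\tau_\ell(m)$ is total and $r_{m+1}\ge H(r_m)$ for infinitely many $m$. For such $m$ the interval $[r_m,r_{m+1})$ contains at least $r_m+2\ge m+2$ elements of $T$, and $\beta_\ell(n)=m$ on this interval. The $m+1$ indices $q\le m$ block at most $m+1$ of these elements, so at least one of them is $\ell$-free. Different $m$ give disjoint intervals.
\end{proof}

\subsection{Genericity}

\begin{proof}[Proof of Proposition~\ref{prop:generic}]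
Fix $\ell$ as in Lemma~\ref{lem:free}. Suppose that $N$ neither meets nor avoids $W_i$, and let $p=2\langle e,k,\ell,i\rangle+1$. By Proposition~\ref{prop:finite} there is $s_0$ exceeding all $q$-exceptional stages and all stages of solid actions of $R_q$, for all $q\le p$. By \eqref{eq:perm}, a certificate of $R_q$, $q\le p$, at a true stage $\ge s_0$ is permanent. The two cases parallel those in the proof of Proposition~\ref{prop:warmup}.

\emph{Case A: $R_p$ has a certificate at some true stage $\ge s_0$.} The certificate is permanent, and it is a snapshot $\alpha=\alpha_n$ on which $R_p$ acted at some stage $s'$, attaching a string $\eta'\in W_i$ with $\eta'\succ\eta_n(\nu_\alpha)$. Permanence gives $A{\upharpoonright}v_\alpha=A_{t_\alpha}{\upharpoonright}v_\alpha$ and $C{\upharpoonright}U_\alpha=C_{t_\alpha}{\upharpoonright}U_\alpha$. The computations in (S1) for $y<t_n$ query $A$ below $v_\alpha$ and $C$ below $U_\alpha$, so they are final. Hence $M{\upharpoonright}t_n=\nu_\alpha{\upharpoonright}t_n$, and $\eta_n(M)=\eta_n(\nu_\alpha)$ by \eqref{eq:depend}. The computation in Lemma~\ref{lem:basic}(a) queries $A$ below $v_\alpha$, so $\Psi_e(A,\nu_\alpha;d_\alpha)=0$, whereas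 $\Psi_e(A,M;d_\alpha)=C(d_\alpha)=1$. Hence $\nu_\alpha\not\preceq M$, and $\eta_{n+1}(M)$ is defined by (D2). By Lemma~\ref{lem:basic}(b), $\alpha$ is refuted at $s'+1$, and the action at stage $s'$ attached $\eta'\succ\eta_n(M)$. So $\eta_{n+1}(M)=\eta'$, and $N$ meets $W_i$, a contradiction.

\emph{Case B: $R_p$ has no certificate at any true stage $\ge s_0$.} Let $\gamma^*$ bound the restraints of the at most $p$ permanent certificates of the requirements $R_q$, $q<p$. Choose an $\ell$-free $n\in T$ with $t_n\ge\gamma^*$, and let $\alpha=\alpha_n$. By \eqref{eq:correct}, $\alpha$ is intact at all stages $\ge t_\alpha$ and $\nu_\alpha\preceq M$. Since $|\nu_\alpha|\ge t_n$, \eqref{eq:depend} gives $\eta_n(\nu_\alpha)=\eta_n(M)\prec N$; call this string $\eta$. As $N$ does not avoid $W_i$, $\eta$ has an extension $\eta'\in W_i$, and as $N$ does not meet $W_i$, the extension is proper. Let $s$ be a true stage with the following properties: $s>\max(p,s_0,t_{n+1})$; $\tau_k(n+1)$ and $\beta_\ell(n)$ are known at $s$; $\eta_n(\nu_\alpha)[s]$ is defined; $\eta'\in W_{i,s}$; and $s$ exceeds all $q$-exceptional stages for $q\le\beta_\ell(n)$. All large true stages qualify. We claim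 that $R_p$ is ready at $s$ via $\alpha$.

Conditions (C1) and (C3) hold by the choice of $s$ and because $\alpha$ is intact, and (C2) is the case assumption. For (C4), a certificate at $s$ of $R_q$ with $q<p$ is permanent, so its restraint is at most $\gamma^*\le t_n\le d_\alpha$. For (C5), a certificate at $s$ of $R_q$ with $q\le\beta_\ell(n)$ is permanent by \eqref{eq:perm}; if its date is $\le t_\alpha=t_{n+1}$, its restraint is $\le d_\alpha$ because $n$ is $\ell$-free.

So some $R_q$ with $q\le p$ acts at the true stage $s>s_0$. This action is solid, contrary to the choice of $s_0$.

Both cases are impossible, so $N$ meets or avoids every $W_i$. By Lemma~\ref{lem:total}, $N\le_TM$.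
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:final}

Let $\mathbf b$ be the degree of $B=A\oplus C$. It is c.e., $\mathbf a\le\mathbf b\le\mathbf 0'$, and $\mathbf b'=\mathbf a'$ by Proposition~\ref{prop:jump}. Let $\mathbf m\le\mathbf b$ with $\mathbf a\vee\mathbf m=\mathbf b$, and let $M\in\mathbf m$. Then $M\le_TA\oplus C$ and $C\le_TA\oplus M$, so some $e$ satisfies $M=\Phi_e(A,C)$ and $C=\Psi_e(A,M)$. By Proposition~\ref{prop:generic}, $\mathbf m$ bounds a 1-generic degree, and by Lemma~\ref{lem:generic} it is not minimal. If $\mathbf b=\mathbf a$, then $\mathbf m=\mathbf 0$ would satisfy $\mathbf a\vee\mathbf m=\mathbf b$ and would bound a 1-generic degree, contrary to Lemma~\ref{lem:generic}; so $\mathbf b>\mathbf a$. Since $\mathbf a\le\mathbf b\le\mathbf 0'$ and no minimal $\mathbf m<\mathbf b$ has $\mathbf a\vee\mathbf m=\mathbf b$, the degree $\mathbf a$ fails mincup in $\mathcal D[\le\mathbf 0']$ and in $\mathcal D$. \qed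

\begin{remark}
The construction of $C$, Proposition~\ref{prop:finite} and the equivalence $B'\equiv_TA'$ hold for every infinite c.e.\ set $A$. That $\mathbf a$ is not high is used only in the two applications of Lemma~\ref{lem:escape}, in Lemmas \ref{lem:clock} and~\ref{lem:free}. The hypothesis cannot be dropped: if $\mathbf a$ is high, then by \eqref{eq:known} every c.e.\ $\mathbf b\ge\mathbf a$ equals $\mathbf a\vee\mathbf m$ for a minimal $\mathbf m<\mathbf b$, which bounds no 1-generic degree. That $\mathbf a$ is c.e.\ is used through monotonicity of the approximation to $A$ and through true stages. Monotonicity makes the refutation of a snapshot final, so that each snapshot is acted on at most once. Lemma~\ref{lem:true} is what identifies, among all actions, a class that can be bounded.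
\end{remark}

\begin{thebibliography}{9}

\bibitem{jump}
\emph{Properties of the jump classes},
\texttt{https://lewispye.files.wordpress.com/2018/08/jc13april2011.pdf}.

\end{thebibliography}
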